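\title{The random $d$-process is not contiguous to the uniform random $d$-regular graph when $d\ge 31$}

\begin{abstract}
The random $d$-process grows a graph on $n$ vertices by repeatedly adding a uniformly chosen edge between two nonadjacent vertices of degree less than $d$. We disprove, for every $d\ge 31$, the conjecture that its final graph, conditioned on being $d$-regular, is contiguous to the uniform random $d$-regular graph: there are events whose probability tends to $1$ in the uniform model and to $0$ in the process. The events are defined by counts of short cycles. The number of $k$-cycles formed by the process is governed by the trace of the $k$-th power of an explicit positive integral operator whose top eigenvalue is $d-1$. A weighted sum of cycle counts separates the two models as soon as the second eigenvalue is at least $\sqrt{d-1}$, and polynomial trial functions show that this holds for all $d\ge31$.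
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{Two models of random regular graphs}

Fix an integer $d\ge1$ and let $n\to\infty$ through values with $dn$ even. A sequence of events holds \emph{asymptotically almost surely} (a.a.s.) if its probability tends to $1$. Let $\mathcal G_{n,d}$ be the uniform probability space of simple labeled $d$-regular graphs on $[n]=\{1,\dots,n\}$.

The \emph{random $d$-process} starts from $n$ isolated vertices. Call a vertex \emph{unsaturated} if its current degree is less than $d$, and call a pair of distinct vertices \emph{available} if both are unsaturated and they are nonadjacent. At each step the process chooses an available pair uniformly at random and adds it as an edge; it stops when no pair is available. The final graph need not be regular: for $d=2$ and $n=4$ the process may stop at a triangle and an isolated vertex. This is rare for large $n$.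
\begin{itemize}
\item[(F1)] \emph{A.a.s.\ the final graph of the $d$-process is $d$-regular} (Ruci\'nski and Wormald \cite{RW}).
\end{itemize}
The final graph, conditioned on being $d$-regular, defines a second probability space $\mathcal G^{\mathrm{deg}}_{n,d}$ on the same set of graphs.

Two sequences of probability spaces $(\mathcal G_n)$ and $(\hat{\mathcal G}_n)$ on the same underlying sets are \emph{contiguous} if for every sequence of events $A_n$ we have $\mathbf P_{\mathcal G_n}(A_n)\to1$ if and only if $\mathbf P_{\hat{\mathcal G}_n}(A_n)\to1$. Contiguous models have the same a.a.s.\ properties, but they need not be close: it is enough, for instance, that the ratio of the two probabilities of every outcome lies in $[c,1/c]$ for a constant $c>0$. The following is Conjecture~6.3 of \cite{survey}.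

\medskip
\noindent\textbf{Conjecture.} \emph{For fixed $d\ge1$ and $dn$ even, $\mathcal G_{n,d}$ and $\mathcal G^{\mathrm{deg}}_{n,d}$ are contiguous.}
\medskip

The process adds a given sequence of edges with probability $\prod_i 1/a_i$, where $a_i$ is the number of available pairs after $i$ steps. For $d=1$ we have $a_i=\binom{n-2i}{2}$ whatever the edges are, so all perfect matchings are equally likely and the two models coincide. For $d\ge2$ the number $a_i$ depends on the history: for $d=2$, two disjoint first edges give $a_2=\binom n2-2$ and two adjacent ones give $a_2=\binom{n-1}2$. Exact uniformity is then not to be expected, and contiguity is the natural substitute. Both models are invariant under relabeling and give positive probability to every $d$-regular graph. One expects that in both of them the neighborhood of a typical vertex is a $d$-regular tree, so that the visible local differences lie in the short cycles. Let $X_k$ be the number of cycles of length $k$ and let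
\[
\lambda_k=\frac{(d-1)^k}{2k}\qquad(k\ge3).
\]
\begin{itemize}
\item[(F2)] \emph{In $\mathcal G_{n,d}$, for each fixed $K$, the variables $X_3,\dots,X_K$ converge jointly in distribution to independent Poisson variables with means $\lambda_3,\dots,\lambda_K$} (Bollob\'as \cite{Bol}, Wormald \cite{Wor}).
\end{itemize}
If the process had Poisson cycle counts with other constant means $\lambda_k(1+\delta_k)$, no bounded set of cycle lengths could tell the models apart a.a.s., because both limit laws give positive probability to every vector of nonnegative integers. This makes the conjecture a reasonable guess. But evidence accumulates over lengths. For one length, the mean shifts by $\lambda_k\delta_k$ against a standard deviation $\sqrt{\lambda_k}$, so the squared signal-to-noise ratio is $\lambda_k\delta_k^2$, and for independent counts these ratios add. The question is whether $\sum_k\lambda_k\delta_k^2$ diverges. For large $d$ it does.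

\begin{theorem}\label{thm:main}
For every $d\ge31$ there are events $A_n$, defined by counts of short cycles, with $\mathbf P_{\mathcal G_{n,d}}(A_n)\to1$ and $\mathbf P_{\mathcal G^{\mathrm{deg}}_{n,d}}(A_n)\to0$. In particular the conjecture is false.
\end{theorem}

For $2\le d\le30$ we do not decide whether the two models are contiguous.

\subsection{The operator and the two steps of the proof}

Let $d\ge2$. For $s\ge0$ put
\[
\pi_j(s)=\frac{e^{-s}s^j}{j!},\qquad Q_j(s)=\sum_{i=0}^{j}\pi_i(s)\qquad(j\ge0),
\]
and $\pi_j=Q_j=0$ for $j<0$. Thus $Q_j(s)$ is the probability that a Poisson variable of mean $s$ is at most $j$. From $\pi_j'=\pi_{j-1}-\pi_j$ we get, for $j\ge0$,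
\begin{equation}\label{eq:Q}
Q_j'=-\pi_j,\qquad Q_j(0)=1,\qquad Q_j(s)=\int_s^\infty\pi_j(r)\,dr .
\end{equation}
Let $T$ be the integral operator on the real space $L^2(0,\infty)$ with kernel
\begin{equation}\label{eq:T}
T(s,s')=\frac{Q_{d-2}(\max(s,s'))}{\sqrt{Q_{d-1}(s)\,Q_{d-1}(s')}} ,
\end{equation}
and let $p=\sqrt{Q_{d-1}}$. Lemma~\ref{lem:T} shows that $T$ is Hilbert--Schmidt, self-adjoint and positive, that $\|T\|=d-1$, and that $Tp=(d-1)p$. Let $\Lambda_1\ge\Lambda_2\ge\dots\ge0$ be the eigenvalues of $T$ on the orthogonal complement $p^\perp$, with multiplicity; we write $\Lambda_1(d)$ to show the dependence on $d$. Put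
\begin{equation}\label{eq:delta}
\delta_k=(d-1)^{-k}\sum_{i\ge1}\Lambda_i^k\qquad(k\ge3).
\end{equation}
We shall see that $\lambda_k(1+\delta_k)$ is the limiting mean number of $k$-cycles that the process has formed by a late fixed time. Since $\lambda_k$ grows like $(d-1)^k$ while $\delta_k$ is of order $(\Lambda_1/(d-1))^k$, the series $\sum_k\lambda_k\delta_k^2$ is decided by comparing $\Lambda_1^2$ with $d-1$.

\begin{theorem}\label{thm:A}
Let $d\ge2$. If $\Lambda_1(d)\ge\sqrt{d-1}$, there are events $A_n$ with $\mathbf P_{\mathcal G_{n,d}}(A_n)\to1$ and $\mathbf P_{\mathcal G^{\mathrm{deg}}_{n,d}}(A_n)\to0$. In particular the two models are not contiguous, and their total variation distance tends to $1$.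
\end{theorem}

\begin{theorem}\label{thm:B}
$\Lambda_1(d)\ge\sqrt{d-1}$ for every $d\ge31$.
\end{theorem}

Theorem~\ref{thm:main} follows at once from these two. Section~\ref{sec:clocks} puts the process in continuous time, explains where $T$ comes from, and works out triangles for $d=2$. Section~\ref{sec:cycles} computes the first two moments of the cycle counts at a fixed time, and Section~\ref{sec:T} relates them to the spectrum of $T$. Sections~\ref{sec:A} and~\ref{sec:B} prove Theorems~\ref{thm:A} and~\ref{thm:B}. Apart from textbook facts, which we recall where they are used, the proof relies only on (F1) and (F2).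

\section{Clocks, time stamps and the case $d=2$}\label{sec:clocks}

\subsection{The process in continuous time}

In the discrete process the probability of each step has the random denominator $a_i$. An independent source of randomness for each pair removes it. Give each pair $e$ of vertices an independent exponential clock $\tau_e$ of rate $1/n$. When the clock of a pair rings, accept the pair as an edge if and only if both endpoints are unsaturated at that moment. Let $G(t)$ be the graph of edges accepted by time $t$.

If a pair is available at time $t$, its clock has not yet rung. Indeed, had it rung earlier, either the pair would have been accepted and would now be an edge, or an endpoint would have been saturated then and would still be. The set of available pairs changes only when an edge is accepted, and by memorylessness the remaining times on the clocks that have not rung are independent exponentials of the same rate, given the past. So the next accepted edge is uniform among the available pairs, and the sequence of accepted edges is exactly the $d$-process.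 Let $U(t)$ be the number of unsaturated vertices of $G(t)$ and $X_k(t)$ the number of $k$-cycles in $G(t)$. Edges are never removed, so $X_k(t)$ is nondecreasing in $t$ and $X_k(t)\le X_k$, the count in the final graph.

\subsection{Where the operator comes from}\label{sub:heur}

This subsection is heuristic; Section~\ref{sec:cycles} proves what we need. If a fraction $u(t)$ of the vertices is unsaturated, an unsaturated vertex lies in about $nu(t)$ available pairs and so gains edges at rate about $u(t)$. On the time scale $\sigma(t)=\int_0^tu$, a vertex therefore sees a Poisson process of rate $1$, of which it keeps the first $d$ points. It is unsaturated at time $t$ with probability $Q_{d-1}(\sigma(t))$, and consistency requires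
\begin{equation}\label{eq:sigma}
\sigma'(t)=Q_{d-1}(\sigma(t)),\qquad\sigma(0)=0 .
\end{equation}
We take \eqref{eq:sigma} as the definition of $\sigma$. Since $Q_{d-1}$ is positive, decreasing and at most $1$, the function $s\mapsto\int_0^sdr/Q_{d-1}(r)$ is an increasing bijection of $[0,\infty)$, and $\sigma$ is its inverse.

Call $\sigma(\tau_e)$ the \emph{stamp} of an accepted edge $e$. Fix a $k$-cycle of $K_n$ with edges $e_1,\dots,e_k$ in cyclic order. The clocks ring in $dt_1,\dots,dt_k$ with probability about $n^{-k}\prod_i dt_i$; let $s_i=\sigma(t_i)$, so that $dt_i=ds_i/Q_{d-1}(s_i)$. The vertex shared by $e_i$ and $e_{i+1}$ has room for both edges when at most $d-2$ other edges have reached it by the later of the two times, which has probability about $Q_{d-2}(\max(s_i,s_{i+1}))$. Treat the $k$ vertices as independent and sum over the roughly $n^k/(2k)$ cycles. Splitting each factor $1/Q_{d-1}(s_i)$ evenly between the two ends of $e_i$, we find that the expected number of $k$-cycles is about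
\[
\frac1{2k}\int\prod_{i=1}^kT(s_i,s_{i+1})\,ds\qquad(s_{k+1}=s_1),
\]
that is, $1/(2k)$ times the sum of the $k$-th powers of the eigenvalues of $T$.

The top eigenvalue only expresses regularity. In time $dt$ about $\frac12(nu)^2\,dt/n=\frac n2Q_{d-1}(s)\,ds$ edges are accepted, so $p^2/d$ is the density of the stamp of a typical edge. Given an edge with stamp $s$, the other edges at one of its endpoints have stamp density $Q_{d-2}(\max(s,s'))/Q_{d-1}(s)=T(s,s')p(s')/p(s)$ in $s'$, and $Tp=(d-1)p$ says that there are $d-1$ of them. If the stamps of adjacent edges were independent, the kernel would be the rank-one kernel $(d-1)p(s)p(s')/d$, and the count above would be $\lambda_k$, as in the uniform model. But the stamps are correlated: late edges must join the few vertices that are still unsaturated, so late edges sit next to late edges and close extra cycles. The eigenvalues $\Lambda_i$ measure this correlation.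

\subsection{Triangles when $d=2$}\label{sub:d2}

Here $Q_0=e^{-s}$ and $Q_1=(1+s)e^{-s}$. Since $\max(s,s')-\frac{s+s'}2=\frac{|s-s'|}2$,
\[
T(s,s')=\frac{e^{-|s-s'|/2}}{\sqrt{(1+s)(1+s')}},\qquad p(s)=\sqrt{(1+s)e^{-s}},
\]
and the preference for similar stamps is visible in the numerator. The eigenvalue equation is one line:
\[
p(s)\,(Tp)(s)=\int_0^\infty e^{-\max(s,s')}ds'=se^{-s}+e^{-s}=p(s)^2 ,
\]
and $\|p\|^2=\int_0^\infty(1+s)e^{-s}ds=2$. To detect a second eigenvalue, test $T$ on $g=2s\,p(s)$. We have
\[
\|g\|^2=4\int_0^\infty s^2(1+s)e^{-s}ds=32,\qquad\langle g,p\rangle=2\int_0^\infty s(1+s)e^{-s}ds=6 .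
\]
Writing $e^{-\max(s,s')}=\int_0^\infty e^{-r}\mathbf 1[s<r]\mathbf 1[s'<r]\,dr$ turns the quadratic form into an integral of squares,
\[
\langle g,Tg\rangle=\int_0^\infty e^{-r}\Big(\int_0^r2s\,ds\Big)^2dr=\int_0^\infty e^{-r}r^4\,dr=24 ,
\]
and the same device shows that all eigenvalues are nonnegative. The component $g_\perp=g-3p$ is orthogonal to $p$ and has $\|g_\perp\|^2=32-18=14$ and $\langle g_\perp,Tg_\perp\rangle=24-18=6$. Hence $\Lambda_1(2)\ge3/7$. By Proposition~\ref{prop:moments}, Lemma~\ref{lem:T} and the inequality $X_3\ge X_3(t)$, the final graph of the $2$-process satisfies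
\[
\liminf_{n\to\infty}\mathbf EX_3\ \ge\ \tfrac16\big(1+(3/7)^3\big)\ >\ \tfrac16=\lambda_3 .
\]
The process has an excess of triangles, and all ingredients of the general proof have appeared. What is missing for $d=2$ is size: Theorem~\ref{thm:A} asks for $\Lambda_1\ge1$, and Remark~\ref{rem:simple} shows that $\Lambda_1(2)<1$.

\section{Cycle counts at a fixed time}\label{sec:cycles}

The end of the process, when few vertices are unsaturated, is delicate, and we never analyze it. We fix $S>0$, define $t_0$ by $\sigma(t_0)=S$, and study $G(t_0)$ as $n\to\infty$; only afterward do we let $S$ grow.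

To find the probability that given cycles are present, we condition on the ringing times of their edges. Let $H$ be a fixed graph that is a disjoint union of cycles of length at least $3$, placed on a set $W\subset[n]$ with $|W|=w$; we identify $H$ with its edge set. Let $(t_e)_{e\in H}$ be distinct fixed times in $(0,t_0)$, and let $\mathbf P^H$ be the law under which $\tau_e=t_e$ for $e\in H$ while the other clocks are independent exponentials of rate $1/n$. For $v\in W$ let $m_v$ be the larger of the times $t_e$ of the two edges $e\in H$ at $v$. Almost surely under $\mathbf P^H$ no two clocks ring at the same time.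

\subsection{Martingales from clocks}

All martingales are taken under $\mathbf P^H$, for the filtration generated by the indicators $\mathbf 1[\tau_e\le t]$. We recall the standard facts. For $e\notin H$, the process $\bar N_e(t)=\mathbf 1[\tau_e\le t]-\frac1n\int_0^t\mathbf 1[\tau_e>r]\,dr$ is a martingale. If $J_e$ $(e\notin H)$ are bounded adapted processes with left-continuous paths, then $\xi(t)=\sum_{e\notin H}\int_0^tJ_e\,d\bar N_e$ is a martingale of mean $0$, and
\begin{equation}\label{eq:var}
\mathbf E^H\xi(t)^2=\mathbf E^H\int_0^t\frac1n\sum_{e\notin H}\mathbf 1[\tau_e>r]\,J_e(r)^2\,dr ;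
\end{equation}
there are no cross terms because the clocks have no common jumps.

Let $\Phi$ be a bounded adapted process that is absolutely continuous between rings with bounded derivative $\dot\Phi$, that jumps by $J_e(r)$ if $e\notin H$ rings at time $r$, with $J_e$ as above, and whose jumps at the times $t_e\le t$, $e\in H$, add up to $R(t)$. Adding the continuous part and the jumps gives, path by path,
\begin{equation}\label{eq:C}
\Phi(t)=\Phi(0)+\int_0^t\Big(\dot\Phi(r)+\frac1n\sum_{e\notin H}\mathbf 1[\tau_e>r]\,J_e(r)\Big)dr+R(t)+\xi(t).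
\end{equation}
We call the integrand the \emph{drift} of $\Phi$. In our two applications $\Phi(t)$ is a function of $t$ and $G(t)$, and $J_e(r)$ is the change that accepting $e$ at time $r$ would cause if $e$ is available just before $r$, and $0$ otherwise. Since available pairs have not rung, the sum in the drift is the sum of $J_e(r)$ over the available pairs $e\notin H$.

\subsection{The fraction of unsaturated vertices}

\begin{lemma}\label{lem:U}
$\mathbf E^H\sup_{t\le t_0}|U(t)/n-\sigma'(t)|\to0$ as $n\to\infty$.
\end{lemma}

\begin{proof}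
The drift of $U$ depends on the number of vertices of degree $d-1$, whose drift depends on the number of degree $d-2$, and so on, so we follow all degrees. For $0\le j\le d-1$ let $y_j(t)$ be the fraction of vertices of degree $j$ in $G(t)$; put $y_{-1}=0$ and $u_n=U/n=\sum_{j<d}y_j$. For an unsaturated vertex $v$ let $n\beta_v$ be the number of available pairs $e\notin H$ at $v$. Among the $U$ unsaturated vertices we exclude $v$, its at most $d-1$ neighbors, and at most two partners in $H$, so $u_n-\frac{d+2}n\le\beta_v\le u_n$. An accepted edge moves each of its endpoints up by one degree, so the drift of $y_j$ is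
\[
\frac1n\sum_{\deg v=j-1}\beta_v-\frac1n\sum_{\deg v=j}\beta_v=(y_{j-1}-y_j)u_n+\varepsilon_j,\qquad|\varepsilon_j|\le\frac{d+2}n .
\]
One edge changes $y_j$ by at most $2/n$. So in \eqref{eq:C} we have $|R_j|\le2|H|/n$, and \eqref{eq:var} gives $\mathbf E^H\xi_j(t_0)^2\le t_0\cdot\frac1n\binom n2\cdot\frac4{n^2}\le 2t_0/n$.

The functions $y_j^*(t)=\pi_j(\sigma(t))$ have the same initial values as the $y_j$ and satisfy $(y_j^*)'=(y_{j-1}^*-y_j^*)u^*$, where $u^*=\sum_{j<d}y_j^*=Q_{d-1}(\sigma(t))=\sigma'(t)$ by \eqref{eq:sigma}. Let $\Delta=\sum_{j<d}|y_j-y_j^*|$, so that $|u_n-u^*|\le\Delta$. Since $u_n\le1$ and $\sum_{j<d}y^*_j\le1$,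
\begin{align*}
\sum_{j<d}\big|(y_{j-1}-y_j)u_n-(y^*_{j-1}-y^*_j)u^*\big|
&\le u_n\sum_{j<d}\big(|y_{j-1}-y^*_{j-1}|+|y_j-y_j^*|\big)\\
&\quad+|u_n-u^*|\sum_{j<d}(y^*_{j-1}+y^*_j)\ \le\ 4\Delta .
\end{align*}
Therefore $\Delta(t)\le a+4\int_0^t\Delta(r)\,dr$ for $t\le t_0$, with
\[
a=\frac{d\,\big((d+2)t_0+2|H|\big)}{n}+\sum_{j<d}\sup_{t\le t_0}|\xi_j(t)| .
\]
Gronwall's inequality (a bounded measurable $\Delta$ with $\Delta(t)\le a+b\int_0^t\Delta$ on $[0,t_0]$ is at most $ae^{bt_0}$ there) gives $\sup_{t\le t_0}\Delta\le ae^{4t_0}$. Doob's inequality $\mathbf E\sup_{t\le t_0}\xi(t)^2\le4\,\mathbf E\xi(t_0)^2$ gives $\mathbf E^Ha=O(n^{-1/2})$. Since $|U/n-\sigma'|=|u_n-u^*|\le\Delta$, the lemma follows.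
\end{proof}

\subsection{Cycles with prescribed ringing times}

\begin{lemma}\label{lem:H}
$\mathbf P^H(H\subset G(t_0))\to\prod_{v\in W}Q_{d-2}(\sigma(m_v))$ as $n\to\infty$.
\end{lemma}

\begin{proof}
Whether an edge of $H$ is accepted depends on which earlier edges of $H$ were accepted. The first step replaces this recursive condition by one condition per vertex. Let $N_v(t)$ be the number of edges outside $H$ accepted at $v$ by time $t$. We claim that
\begin{equation}\label{eq:claim}
H\subset G(t_0)\iff N_v(m_v)\le d-2\ \text{ for all }v\in W.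
\end{equation}
If all of $H$ is accepted, then just before $m_v$ the vertex $v$ has degree $N_v(m_v)+1$, and this is at most $d-1$ because the second $H$-edge at $v$ is accepted. Conversely, suppose the inequalities hold and $e=vx\in H$ rings. The degree of $v$ is then at most $N_v(t_e)\le N_v(m_v)\le d-2$ plus at most one earlier $H$-edge, hence less than $d$; the same holds for $x$, so $e$ is accepted. Here we use that every vertex of $W$ has exactly two edges of $H$.

If the vertices of $W$ received edges as independent Poisson processes of rate $\sigma'(t)$, the conditional probability of the event in \eqref{eq:claim} given the past would be an explicit product. We write down that product and show that its drift in the true process is small; this yields the one-vertex probabilities and their independence together. Put $Z_v(t)=N_v(\min(t,m_v))$ and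
\[
h_v(t,j)=Q_{d-2-j}\big(\sigma(m_v)-\sigma(\min(t,m_v))\big),\qquad\Phi(t)=\prod_{v\in W}h_v(t,Z_v(t)).
\]
Then $0\le\Phi\le1$ and $\Phi(0)=\prod_vQ_{d-2}(\sigma(m_v))$. Since $Q_j(0)=\mathbf 1[j\ge0]$, \eqref{eq:claim} gives $\Phi(t_0)=\mathbf 1[H\subset G(t_0)]$. Each $h_v(\cdot,j)$ is continuous, is constant after $m_v$, and for $t<m_v$ satisfies, by \eqref{eq:Q},
\begin{equation}\label{eq:h}
\partial_th_v(t,j)=\sigma'(t)\,\pi_{d-2-j}\big(\sigma(m_v)-\sigma(t)\big)=\sigma'(t)\,\big[h_v(t,j)-h_v(t,j+1)\big].
\end{equation}
The clocks of $H$ do not change any $Z_v$, so $R=0$ in \eqref{eq:C}.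

We bound the drift of $\Phi$ at a time $t\notin\{t_e:e\in H\}$. Since $Q_j>0$ for $j\ge0$, we have $\Phi(t)=0$ exactly when some $Z_v(t)\ge d-1$; as $Z_v$ is nondecreasing, $\Phi$ then stays $0$ and the drift is $0$. Suppose $\Phi(t)>0$. A vertex $v\in W$ with $m_v>t$ has $Z_v\le d-2$ and at most one $H$-edge so far, so it is unsaturated. Let $n\gamma_v$ be the number of unsaturated $x\notin W$ not adjacent to $v$; then $\frac{U-w-d}n\le\gamma_v\le\frac Un$. Accepting such a pair $vx$ raises $Z_v$ by $1$ and leaves the other $Z_{v'}$ unchanged. Pairs inside $W$ number at most $w^2$ and change $\Phi$ by at most $1$. All remaining pairs have no endpoint $v\in W$ with $m_v>t$ and do not change $\Phi$. With \eqref{eq:h}, the drift is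
\[
\sum_{v:\,m_v>t}\big(\sigma'(t)-\gamma_v\big)\big[h_v(t,Z_v)-h_v(t,Z_v+1)\big]\prod_{v'\ne v}h_{v'}(t,Z_{v'})\ +\ \eta,\qquad|\eta|\le\frac{w^2}n ,
\]
which is at most $w|\sigma'(t)-U(t)/n|+(2w^2+wd)/n$ in absolute value. Taking expectations in \eqref{eq:C},
\[
\big|\mathbf E^H\Phi(t_0)-\Phi(0)\big|\le wt_0\,\mathbf E^H\sup_{t\le t_0}|U(t)/n-\sigma'(t)|+\frac{(2w^2+wd)\,t_0}n ,
\]
and this tends to $0$ by Lemma~\ref{lem:U}.
\end{proof}

\subsection{First and second moments}

For $k\ge3$ let
\[
\mu_k(S)=\frac1{2k}\int_{[0,S]^k}\prod_{i=1}^kT(s_i,s_{i+1})\,ds\qquad(s_{k+1}=s_1).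
\]

\begin{proposition}\label{prop:moments}
For all $k,l\ge3$, as $n\to\infty$,
\[
\mathbf EX_k(t_0)\to\mu_k(S),\qquad\mathbf E[X_k(t_0)X_l(t_0)]\to\mu_k(S)\mu_l(S)+\mathbf 1[k=l]\,\mu_k(S).
\]
\end{proposition}

\begin{proof}
Let $H$ be a disjoint union of cycles. By symmetry $\mathbf P(H\subset G(t_0))$ depends only on the isomorphism type of $H$, so we may fix its placement. The event requires $\tau_e\le t_0$ for all $e\in H$, and each $\tau_e$ has density $\frac1ne^{-t/n}$. Conditioning on these clocks,
\[
n^{|H|}\,\mathbf P(H\subset G(t_0))=\int_{[0,t_0]^H}e^{-\sum_et_e/n}\,\mathbf P^H(H\subset G(t_0))\prod_{e\in H}dt_e .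
\]
The integrand is bounded by $1$, and by Lemma~\ref{lem:H} it converges to $\prod_vQ_{d-2}(\sigma(m_v))$ outside the null set where two times coincide or one is $0$ or $t_0$. By bounded convergence the integral converges, and the limit factors over the cycles of $H$. For a $k$-cycle whose edges in cyclic order have times $t_1,\dots,t_k$, the substitution $s_i=\sigma(t_i)$, $dt_i=ds_i/Q_{d-1}(s_i)$ gives the factor
\[
\int_{[0,t_0]^k}\prod_{i=1}^kQ_{d-2}\big(\sigma(\max(t_i,t_{i+1}))\big)\,dt=\int_{[0,S]^k}\prod_{i=1}^k\frac{Q_{d-2}(\max(s_i,s_{i+1}))}{Q_{d-1}(s_i)}\,ds=2k\,\mu_k(S),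
\]
because $\prod_iQ_{d-1}(s_i)=\prod_i\sqrt{Q_{d-1}(s_i)Q_{d-1}(s_{i+1})}$. There are $n(n-1)\cdots(n-k+1)/(2k)\sim n^k/(2k)$ cycles of length $k$ in $K_n$, which gives the first claim.

The second moment is the sum, over ordered pairs $(C,C')$ of a $k$-cycle and an $l$-cycle in $K_n$, of $\mathbf P(C\cup C'\subset G(t_0))$. Pairs with $C=C'$ contribute $\mathbf 1[k=l]\,\mathbf EX_k(t_0)$. Vertex-disjoint pairs number $\sim n^{k+l}/(4kl)$, and each has probability $\sim n^{-k-l}\,2k\mu_k(S)\,2l\mu_l(S)$, so they contribute $\mu_k(S)\mu_l(S)$ in the limit. If $C\ne C'$ share a vertex, then $C\cup C'$ is connected, has minimum degree at least $2$, and is not a cycle because it contains two. So some degree exceeds $2$, and the union has $a$ vertices and $b\ge a+1$ edges. There are finitely many ways for two such cycles to overlap, each occurs for $O(n^a)$ pairs, and each union is present with probability at most $\mathbf P(\tau_e\le t_0)^b\le(t_0/n)^b$. These pairs contribute $O(1/n)$.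
\end{proof}

That $t_0$ is fixed was used in the factor $e^{4t_0}$ of Lemma~\ref{lem:U} and in the bound $(t_0/n)^b$; at $t_0=\infty$ every clock has rung and the latter bound is empty.

\section{The spectrum of $T$}\label{sec:T}

We recall the facts on Hilbert--Schmidt operators that we use. A real symmetric kernel $K\in L^2((0,\infty)^2)$ defines a compact self-adjoint operator on $L^2(0,\infty)$. There is an orthonormal basis of eigenfunctions $\varphi_i$ with eigenvalues $\theta_i$, and $K(s,s')=\sum_i\theta_i\varphi_i(s)\varphi_i(s')$ in $L^2((0,\infty)^2)$, so $\sum_i\theta_i^2=\iint K^2$. The $j$-th power of the operator has the iterated kernel $K^{(j)}(s,s')=\int K(s,r_1)\cdots K(r_{j-1},s')\,dr=\sum_i\theta_i^j\varphi_i(s)\varphi_i(s')$, and hence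
\begin{equation}\label{eq:trace}
\iint K(s,s')K^{(k-1)}(s',s)\,ds\,ds'=\sum_i\theta_i^k\qquad(k\ge2).
\end{equation}
The orthogonal complement of an eigenfunction is invariant. If the operator is positive, meaning $\langle g,Kg\rangle\ge0$ for all $g$, its norm on an invariant subspace is its largest eigenvalue there and equals the supremum of $\langle g,Kg\rangle/\|g\|^2$ over nonzero $g$ in the subspace.

\begin{lemma}\label{lem:T}
Let $d\ge2$. The operator $T$ is Hilbert--Schmidt, self-adjoint and positive; $Tp=(d-1)p$, $\|p\|^2=d$ and $\|T\|=d-1$. For $g\in L^2(0,\infty)$ and $F(r)=\int_0^rg(s)/p(s)\,ds$,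
\begin{equation}\label{eq:form}
\langle g,Tg\rangle=\int_0^\infty\pi_{d-2}(r)F(r)^2\,dr .
\end{equation}
Moreover, for all $k\ge3$, $\mu_k(S)$ increases to $\lambda_k(1+\delta_k)<\infty$ as $S\to\infty$.
\end{lemma}

\begin{proof}
\emph{Square integrability.} The denominator in \eqref{eq:T} tends to $0$ at infinity, so this needs an argument. By symmetry,
\[
\iint T^2=2\int_0^\infty\frac{Q_{d-2}(s)^2}{Q_{d-1}(s)}\int_0^s\frac{dr}{Q_{d-1}(r)}\,ds .
\]
The ratio $Q_{d-1}/\pi_{d-1}=\sum_{i\le d-1}\frac{(d-1)!}{i!}s^{i-d+1}$ is decreasing, so $\pi_{d-1}/Q_{d-1}\ge c$ on $[1,\infty)$, where $c>0$ is its value at $1$. There $(1/Q_{d-1})'=\pi_{d-1}/Q_{d-1}^2\ge c/Q_{d-1}$, which gives $\int_1^sdr/Q_{d-1}(r)\le1/(cQ_{d-1}(s))$. Also $\int_0^1dr/Q_{d-1}(r)\le1/Q_{d-1}(1)\le1/Q_{d-1}(s)$ for $s\ge1$. So for $s\ge1$ the outer integrand is at most $(1+1/c)(Q_{d-2}/Q_{d-1})^2$. After canceling $e^{-s}$, the ratio $Q_{d-2}/Q_{d-1}$ is a quotient of polynomials with positive coefficients of degrees $d-2$ and $d-1$, so it is $O(1/s)$. The outer integrand is thus $O(s^{-2})$ at infinity,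 and it is bounded on $[0,1]$. The kernel is real and symmetric, so $T$ is self-adjoint.

\emph{Positivity.} By \eqref{eq:Q}, $Q_{d-2}(\max(s,s'))=\int_0^\infty\pi_{d-2}(r)\mathbf 1[s<r]\mathbf 1[s'<r]\,dr$. Insert this into $\langle g,Tg\rangle=\iint Q_{d-2}(\max(s,s'))\frac{g(s)}{p(s)}\frac{g(s')}{p(s')}\,ds\,ds'$ and apply Fubini's theorem; the triple integral converges absolutely because it is $\langle|g|,T|g|\rangle<\infty$ when $g$ is replaced by $|g|$. This gives \eqref{eq:form}, whose right side is nonnegative.

\emph{The eigenfunction.} We have $p(s)(Tp)(s)=\int_0^\infty Q_{d-2}(\max(s,s'))\,ds'=sQ_{d-2}(s)+\int_s^\infty Q_{d-2}$. Since $s\pi_{i-1}=i\pi_i$, the first term is $\sum_{i=1}^{d-1}i\pi_i(s)$. By \eqref{eq:Q} the second is $\sum_{j\le d-2}Q_j(s)=\sum_{i\le d-2}(d-1-i)\pi_i(s)$. The sum is $(d-1)\sum_{i\le d-1}\pi_i(s)=(d-1)p(s)^2$. Also $\|p\|^2=\sum_{j\le d-1}\int_0^\infty\pi_j=d$.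

\emph{The norm.} Let $g\in L^2$ and $\phi=g/p$. Since $\int T(s,s')p(s')\,ds'=(d-1)p(s)$, expanding the square gives
\begin{equation}\label{eq:schur}
\frac12\iint T(s,s')p(s)p(s')\big(\phi(s)-\phi(s')\big)^2\,ds\,ds'=(d-1)\|g\|^2-\langle g,Tg\rangle ,
\end{equation}
all terms being finite. The left side is nonnegative, so $0\le\langle g,Tg\rangle\le(d-1)\|g\|^2$, with equality on the right for $g=p$. Hence $\|T\|=d-1$.

\emph{Traces.} The kernel is nonnegative, so by monotone convergence $2k\mu_k(S)$ increases to $\int_{[0,\infty)^k}\prod_iT(s_i,s_{i+1})\,ds$. By \eqref{eq:trace} this is $(d-1)^k+\sum_i\Lambda_i^k$, which is finite because $\Lambda_i\le d-1$ and $\sum_i\Lambda_i^2<\infty$. Dividing by $2k$ gives $\lambda_k(1+\delta_k)$.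
\end{proof}

\begin{remark}\label{rem:simple}
The kernel is strictly positive, so the left side of \eqref{eq:schur} vanishes only if $g/p$ is almost everywhere constant. Hence $\Lambda_1<d-1$. For $d=2$ this reads $\Lambda_1<\sqrt{d-1}$, so Theorem~\ref{thm:A} does not apply to $d=2$.
\end{remark}

\section{Separating the models: proof of Theorem~\ref{thm:A}}\label{sec:A}

Assume $\Lambda_1\ge\sqrt{d-1}$ and let $V_K=\sum_{k=3}^K\lambda_k\delta_k^2$. All $\Lambda_i$ are nonnegative, so $\delta_k\ge(\Lambda_1/(d-1))^k$ and
\[
\lambda_k\delta_k^2\ge\frac1{2k}\Big(\frac{\Lambda_1^2}{d-1}\Big)^k\ge\frac1{2k}.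
\]
Thus $V_K>0$ and $V_K\to\infty$; this is the only use of the hypothesis. Since $\Lambda_i\le d-1$, we also have $0\le\delta_k\le\delta_3<\infty$ for all $k\ge3$.

We need a statistic that combines the lengths $3,\dots,K$. For $\sum_ka_k(X_k-\lambda_k)$ the expected shift between the models is $\sum_ka_k\lambda_k\delta_k$ and the standard deviation in the uniform limit is $(\sum_ka_k^2\lambda_k)^{1/2}$. By the Cauchy--Schwarz inequality their ratio is at most $\sqrt{V_K}$, with equality for $a_k=\delta_k$. So for a graph with cycle counts $X_k$ we define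
\[
Y_K=\sum_{k=3}^K\delta_k(X_k-\lambda_k),
\]
and we cut at $V_K/2$, halfway between the two expected values.

\emph{The uniform model.} Let $Z_3,\dots,Z_K$ be independent Poisson variables with means $\lambda_k$. Convergence in distribution of integer vectors is pointwise convergence of their probability mass functions, and by Scheff\'e's lemma pointwise convergence of mass functions to a mass function implies convergence in $\ell^1$. So (F2) gives convergence of the probability of every set of integer vectors. The sum $\sum_{k\le K}\delta_k(Z_k-\lambda_k)$ has mean $0$ and variance $V_K$, and Chebyshev's inequality gives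
\begin{equation}\label{eq:unif}
\lim_{n\to\infty}\mathbf P_{\mathcal G_{n,d}}(Y_K>V_K/2)=\mathbf P\Big(\sum_{k=3}^K\delta_k(Z_k-\lambda_k)>V_K/2\Big)\le\frac4{V_K}.
\end{equation}

\emph{The process.} We have moments only at a fixed time, but we need only a lower bound on $Y_K$, and cycles are never destroyed. By Lemma~\ref{lem:T} choose $S$ so large that
\[
\sum_{k=3}^K\delta_k\mu_k(S)\ge\sum_{k=3}^K\delta_k\lambda_k(1+\delta_k)-\frac{V_K}4 ,
\]
let $\sigma(t_0)=S$, and put $Y_K'=\sum_{k=3}^K\delta_k(X_k(t_0)-\lambda_k)$. Since $\delta_k\ge0$ and $X_k(t_0)\le X_k$, we have $Y_K'\le Y_K$, with $Y_K$ evaluated on the final graph. Proposition~\ref{prop:moments} shows that the covariance of $X_k(t_0)$ and $X_l(t_0)$ tends to $\mathbf 1[k=l]\mu_k(S)$, so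
\begin{align*}
\lim_{n\to\infty}\mathbf EY_K'&=\sum_{k=3}^K\delta_k(\mu_k(S)-\lambda_k)\ \ge\ V_K-\tfrac14V_K=\tfrac34V_K,\\
\lim_{n\to\infty}\operatorname{Var}Y_K'&=\sum_{k=3}^K\delta_k^2\mu_k(S)\ \le\ \sum_{k=3}^K\delta_k^2\lambda_k(1+\delta_k)\ \le\ (1+\delta_3)V_K .
\end{align*}
By Chebyshev's inequality,
\[
\limsup_{n\to\infty}\mathbf P(Y_K\le V_K/2)\le\limsup_{n\to\infty}\mathbf P(Y_K'\le V_K/2)\le\frac{(1+\delta_3)V_K}{(V_K/4)^2}=\frac{16(1+\delta_3)}{V_K}.
\]
Conditioning on regularity of the final graph multiplies a probability by at most $1/\mathbf P(\text{regular})$, which tends to $1$ by (F1). Hence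
\begin{equation}\label{eq:proc}
\limsup_{n\to\infty}\mathbf P_{\mathcal G^{\mathrm{deg}}_{n,d}}(Y_K\le V_K/2)\le\frac{16(1+\delta_3)}{V_K}.
\end{equation}

\emph{Letting $K$ grow with $n$.} By \eqref{eq:unif} and \eqref{eq:proc} there are integers $n_3<n_4<\cdots$ such that for each $K\ge3$ and all $n\ge n_K$ with $dn$ even,
\[
\mathbf P_{\mathcal G_{n,d}}(Y_K>V_K/2)\le\frac4{V_K}+\frac1K,\qquad\mathbf P_{\mathcal G^{\mathrm{deg}}_{n,d}}(Y_K\le V_K/2)\le\frac{16(1+\delta_3)}{V_K}+\frac1K .
\]
For $n\ge n_3$ let $K(n)=\max\{K:n_K\le n\}$, which tends to infinity, and let $A_n=\{Y_{K(n)}\le V_{K(n)}/2\}$. Since $V_K\to\infty$, we get $\mathbf P_{\mathcal G_{n,d}}(A_n)\to1$ and $\mathbf P_{\mathcal G^{\mathrm{deg}}_{n,d}}(A_n)\to0$. The total variation distance, the supremum over events $A$ of $|\mathbf P_{\mathcal G_{n,d}}(A)-\mathbf P_{\mathcal G^{\mathrm{deg}}_{n,d}}(A)|$, is at least the difference of these two probabilities and so tends to $1$. This proves Theorem~\ref{thm:A}. \qed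

\begin{remark}
Positivity of $T$ does two jobs: it prevents cancellation in $\sum_i\Lambda_i^k$ for odd $k$, and it makes the weights nonnegative, which is what allows us to ignore the process after time $t_0$. If $\Lambda_1<\sqrt{d-1}$, then $\lambda_k\delta_k^2\le\frac1{2k}(d-1)^{-k}\Lambda_1^{2k-4}\big(\sum_i\Lambda_i^2\big)^2$ is summable, $V_K$ stays bounded, and the argument gives nothing.
\end{remark}

\section{The second eigenvalue: proof of Theorem~\ref{thm:B}}\label{sec:B}

\subsection{Polynomial trial functions}

A lower bound on $\Lambda_1$ needs one function in $p^\perp$ with a large Rayleigh quotient. Formula \eqref{eq:form} suggests taking $F$ to be a power of $s$, for then every integral is a ratio of factorials. Let $M\ge1$ be an integer and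
\[
g(s)=(M+1)s^Mp(s),\qquad\text{so that }F(r)=r^{M+1};
\]
Section~\ref{sub:d2} is the case $d=2$, $M=1$. Put
\[
\rho=\rho(d,M)=\prod_{i=1}^M\frac{d+i}{d+M+i},\qquad c_M=\frac{M^2}{2M+1}.
\]

\begin{lemma}\label{lem:trial}
For $d\ge2$ and every integer $M\ge1$,
\begin{equation}\label{eq:ray}
\Lambda_1\ge\frac{(d-1)(1-\rho)}{c_M+1-\rho}.
\end{equation}
Consequently $\Lambda_1\ge\sqrt{d-1}$ if, for some integer $M\ge1$,
\begin{equation}\label{eq:cond}
(1-\rho)\big(\sqrt{d-1}-1\big)\ge c_M .
\end{equation}
\end{lemma}

\begin{proof}
For an integer $a\ge1$, integration by parts with \eqref{eq:Q} gives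
\[
\int_0^\infty s^{a-1}Q_{d-1}(s)\,ds=\frac1a\int_0^\infty s^a\pi_{d-1}(s)\,ds=\frac{(d+a-1)!}{a\,(d-1)!}.
\]
Let $B=(d+2M)!/(d-1)!$. Taking $a=2M+1$ and $a=M+1$, and using \eqref{eq:form},
\[
\|g\|^2=\frac{(M+1)^2}{2M+1}B=(c_M+1)B,\qquad\langle g,p\rangle=\frac{(d+M)!}{(d-1)!},
\]
\[
\langle g,Tg\rangle=\int_0^\infty\pi_{d-2}(r)\,r^{2M+2}\,dr=\frac{(d+2M)!}{(d-2)!}=(d-1)B .
\]
The squared norm of the projection of $g$ on $p$ is
\[
\frac{\langle g,p\rangle^2}{\|p\|^2}=B\cdot\frac{(d+M)!}{d!}\cdot\frac{(d+M)!}{(d+2M)!}=\rho B .
\]
Let $g_\perp$ be the component of $g$ orthogonal to $p$. Then $\|g_\perp\|^2=(c_M+1-\rho)B>0$, and since $p$ is an eigenfunction with eigenvalue $d-1$ and $p^\perp$ is invariant, $\langle g_\perp,Tg_\perp\rangle=(d-1)B-(d-1)\rho B$. The Rayleigh quotient of $g_\perp$ is the right side of \eqref{eq:ray}. It is at least $\sqrt{d-1}$ exactly when $\sqrt{d-1}\,(1-\rho)\ge c_M+1-\rho$, which is \eqref{eq:cond}.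
\end{proof}

Condition \eqref{eq:cond} forces $M$ to have order $\sqrt d$. Each factor of $\rho$ is $1-\frac M{d+M+i}$, so $1-\rho<M^2/d$ and the right side of \eqref{eq:ray} is less than $M^2/c_M=2M+1$; a bounded $M$ cannot suffice for large $d$. In the other direction, $c_M>\frac M2-\frac14$ must be less than $\sqrt{d-1}$. This matches the picture of Section~\ref{sub:heur}: $Q_{d-1}(s)$ falls from near $1$ to near $0$ in a window of width of order $\sqrt d$ around $s=d$, where the vertices saturate, and $s^M$ changes by a bounded factor across this window when $M$ has order $\sqrt d$. For $M\approx a\sqrt d$ and large $d$ one has $\rho\approx e^{-a^2}$ and $c_M\approx\frac a2\sqrt d$, so \eqref{eq:cond} reads roughly $1-e^{-a^2}\ge a/2$. At $a=1$ this holds with room to spare, $0.632>0.5$. It remains to control the lower-order terms down to $d=31$.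

\subsection{The case $d=31$}

The margin here is below $10^{-3}$, so we compute $\rho$ exactly. For $M=6$,
\[
\rho=\frac{32\cdot33\cdot34\cdot35\cdot36\cdot37}{38\cdot39\cdot40\cdot41\cdot42\cdot43}=\frac{2^3\cdot3\cdot11\cdot17\cdot37}{13\cdot19\cdot41\cdot43}=\frac{166056}{435461},
\]
so $1-\rho=\frac{269405}{435461}>0.61866$. Since $5.4772^2<30$, we have $\sqrt{30}-1>4.4772$. The product exceeds $2.7698$, while $c_6=\frac{36}{13}<2.7693$. So \eqref{eq:cond} holds.

\subsection{A smooth lower bound and its concavity}

For $d\ge32$ we replace $\rho$ by a smooth upper bound. With $z_i=\frac M{2d+M+2i}\in(0,1)$,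
\[
\log\frac{d+i}{d+M+i}=\log\frac{1-z_i}{1+z_i}=-2\Big(z_i+\frac{z_i^3}3+\cdots\Big)\le-2z_i .
\]
The numbers $2d+M+2i$, $1\le i\le M$, have average $2d+2M+1$, so convexity of $y\mapsto1/y$ gives $\sum_{i=1}^M2z_i\ge\frac{2M^2}{2d+2M+1}$. Hence $\rho\le e^{-q}$, where
\[
q=\frac{M^2}x,\qquad x=d+M+\tfrac12,
\]
and \eqref{eq:cond} follows from
\begin{equation}\label{eq:psi}
\psi_M(d):=(1-e^{-q})\big(\sqrt{d-1}-1\big)\ge c_M .
\end{equation}
Each $M$ will serve a whole interval of values of $d$. In $\psi_M$ the first factor decreases in $d$ and the second increases, so monotonicity is not available; concavity reduces the check to the two endpoints.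

\begin{lemma}\label{lem:concave}
Fix $M\ge1$ and let $d\ge2$ be a real variable. Then $\psi_M$ is concave on any interval on which $\frac23\le q\le2$. If \eqref{eq:psi} holds at both endpoints of such an interval, it holds throughout.
\end{lemma}

\begin{proof}
Put $D=d-1<x$ and let primes denote derivatives in $d$. Then $q'=-q/x$ and $q''=2q/x^2$, so $(1-e^{-q})'=-qe^{-q}/x$ and $(1-e^{-q})''=(q''-q'^2)e^{-q}=q(2-q)e^{-q}/x^2$. With $(\sqrt D)'=\frac1{2\sqrt D}$ and $(\sqrt D)''=-\frac1{4D^{3/2}}$,
\[
\psi_M''=\frac{q(2-q)e^{-q}}{x^2}\big(\sqrt D-1\big)-\frac{qe^{-q}}{x\sqrt D}-\frac{1-e^{-q}}{4D^{3/2}} .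
\]
Since $D<x$, we have $(\sqrt D-1)/x^2\le1/(x\sqrt D)$ and $D^{-3/2}\ge1/(x\sqrt D)$. For $q\le2$ the coefficient $q(2-q)$ is nonnegative, and $e^q-1\ge q+q^2/2$, so
\[
x\sqrt D\,e^q\,\psi_M''\le q(2-q)-q-\tfrac14(e^q-1)\le q-q^2-\tfrac q4-\tfrac{q^2}8=\tfrac34q-\tfrac98q^2 ,
\]
which is at most $0$ for $q\ge\frac23$. A concave function on an interval is at least the smaller of its endpoint values.
\end{proof}

\subsection{The cases $d\ge32$}

For fixed $M$, $q$ is decreasing in $d$, so it suffices to check $\frac23\le q\le2$ at the endpoints. We use five numerical bounds, each of which follows from $e^a>\sum_{j=0}^7a^j/j!$: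
\[
e^{-0.8275}<0.4372,\quad e^{-0.85}<0.428,\quad e^{-0.935}<0.3926,\quad e^{-1}<0.368,\quad e^{-1.1}<0.333 .
\]

\emph{$32\le d\le37$, with $M=6$.} Here $q$ runs from $36/38.5$ down to $36/43.5$, inside $[\frac23,2]$, and $c_6<2.7693$. At $d=32$ we have $q>0.935$ and $\sqrt{31}-1>4.5677$, so $\psi_6>0.6074\cdot4.5677>2.774$. At $d=37$ we have $q>0.8275$ and $\sqrt{36}-1=5$, so $\psi_6>0.5628\cdot5=2.814$. Lemma~\ref{lem:concave} gives \eqref{eq:psi} on $[32,37]$.

\emph{$d\ge38$, with $M=\lceil\sqrt{d-1}\,\rceil\ge7$.} Then $d$ lies in $I_M=[(M-1)^2+1,\,M^2+1]$, at whose endpoints $\sqrt{d-1}$ equals $M-1$ and $M$. The values of $q$ at the right and left endpoints are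
\[
q_R=\frac{M^2}{M^2+M+\frac32},\qquad q_L=\frac{M^2}{M^2-M+\frac52}.
\]
Since $1/q_R=1+\frac1M+\frac3{2M^2}$ decreases in $M$, we have $q_R\ge\frac{49}{57.5}>0.85$. Next $1/q_L=1-\big(\frac1M-\frac5{2M^2}\big)$, and $0<\frac1M-\frac5{2M^2}\le\frac1{10}$, the upper bound being equivalent to $(M-5)^2\ge0$. So $1<q_L\le\frac{10}9$, and $q\in[\frac23,2]$ on $I_M$. Write $c_M=\frac M2-\frac14+\frac1{4(2M+1)}$; the last term is at most $\frac1{60}<0.017$ for $M\ge7$ and at most $\frac1{68}<0.015$ for $M\ge8$.
\begin{itemize}
\item Right endpoint, $M\ge7$: $\psi_M-c_M>0.572(M-1)-\frac M2+\frac14-0.017=0.072M-0.339>0$.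
\item Left endpoint, $M\ge8$: $\psi_M-c_M>0.632(M-2)-\frac M2+\frac14-0.015=0.132M-1.029>0$.
\item Left endpoint, $M=7$: $q_L=\frac{49}{44.5}>1.1$, so $\psi_7>0.667\cdot5=3.335>\frac{49}{15}=c_7$.
\end{itemize}
By Lemma~\ref{lem:concave}, \eqref{eq:psi} holds on $I_M$ for every $M\ge7$, hence for every $d\ge38$.

Thus \eqref{eq:cond} holds for some $M$ for every $d\ge31$, and Lemma~\ref{lem:trial} gives $\Lambda_1(d)\ge\sqrt{d-1}$. This proves Theorem~\ref{thm:B}, and with Theorem~\ref{thm:A} it proves Theorem~\ref{thm:main}. \qed

\begin{thebibliography}{9}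

\bibitem{Bol} Bollob\'as, 1980.

\bibitem{survey} \emph{Models of random regular graphs}, \texttt{https://users.monash.edu.au/\~{}nwormald/papers/regsurvey.pdf}.

\bibitem{RW} Ruci\'nski and Wormald, 1992.

\bibitem{Wor} Wormald, 1981.

\end{thebibliography}
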